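\title{Coformality of moment-angle complexes and their homotopy quotients in the flag case}

\begin{abstract}
For a flag simplicial complex $\mathcal K$, the moment-angle complex $\mathcal Z_{\mathcal K}$ and its homotopy quotients $X(\mathcal K,\lambda)$ by subtori are known to be coformal over $\mathbb Q$, and it has been conjectured that they are coformal over every commutative ring $\mathbf k$. We disprove the conjecture: for two points and $\lambda=(1,2)$ the quotient is $\mathbb{RP}^\infty/\mathbb{RP}^1$, which is not coformal over $\mathbb F_2$. We determine which quotients of $S^3$ by a circle are $\mathbf k$-coformal, deduce that the conjecture holds for a nonzero ring $\mathbf k$ exactly when $\mathbf k\supseteq\mathbb Q$, and give counterexamples with a free torus action at every prime. The complex $\mathcal Z_{\mathcal K}$ itself is coformal over every $\mathbf k$.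
\end{abstract}

\section{Introduction}

Let $\mathcal K$ be an abstract simplicial complex on the vertex set $[m]=\{1,\dots,m\}$ and let $\mathbf k$ be a commutative ring with unit. The complex $\mathcal K$ is \emph{flag} if every set of vertices that are pairwise joined by edges spans a simplex; applied to one-element sets, this says in particular that every $i\in[m]$ is a vertex of $\mathcal K$. The \emph{moment-angle complex} of $\mathcal K$ is
\[
\mathcal Z_{\mathcal K}=\bigcup_{J\in\mathcal K}\Big(\prod_{i\in J}D^2\times\prod_{i\in[m]\setminus J}S^1\Big)\subset (D^2)^m,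
\]
with the coordinatewise action of the torus $\mathbb T^m=(S^1)^m$. A homomorphism $\lambda\colon\mathbb Z^m\to\mathbb Z^n$ induces $\lambda_*\colon\mathbb T^m\to\mathbb T^n$; put $T_\lambda=\operatorname{Ker}\lambda_*$. When $T_\lambda$ is a subtorus $H\subset\mathbb T^m$, we write
\[
X(\mathcal K,\lambda)=EH\times_H\mathcal Z_{\mathcal K}
\]
for the homotopy quotient. For $\lambda=\mathrm{id}$ this is $\mathcal Z_{\mathcal K}$, for $\lambda=0$ it is the Borel construction $E\mathbb T^m\times_{\mathbb T^m}\mathcal Z_{\mathcal K}$, and if $H$ acts freely it is homotopy equivalent to the orbit space $\mathcal Z_{\mathcal K}/H$. For flag $\mathcal K$ all these spaces are simply connected (Step~2 of the proof of Proposition~\ref{prop:model}).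

Let $\Omega X$ be the space of Moore loops, so that the singular chain complex $C_*(\Omega X;\mathbf k)$ is an associative differential graded algebra (dga). Two dgas are \emph{weakly equivalent}, written $\simeq$, if they are joined by a zigzag of dga maps that are quasi-isomorphisms. A simply connected space $X$ is \emph{$\mathbf k$-coformal} if $C_*(\Omega X;\mathbf k)$ is weakly equivalent to its homology $H_*(\Omega X;\mathbf k)$ with zero differential. Coformality says that passing from chains to the Pontryagin algebra loses nothing. Over a field $F$, for instance, the cohomology ring of a coformal space can be read off from its loop homology $P$ as $H^*(X;F)\cong\operatorname{Ext}_P(F,F)$.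

The smallest flag complex with $\mathcal Z_{\mathcal K}$ not contractible consists of two points; then $\mathcal Z_{\mathcal K}=D^2\times S^1\cup S^1\times D^2=S^3$. For $\lambda=(1,-1)$ the circle $T_\lambda$ is the diagonal one and $X(\mathcal K,\lambda)\simeq S^2$. Both spheres are coformal over every $\mathbf k$: their loop homology is a tensor algebra on one generator, and sending the generator to a representing cycle is a quasi-isomorphism. It is known that for flag $\mathcal K$ the space $\mathcal Z_{\mathcal K}$ and all $X(\mathcal K,\lambda)$ are $\mathbb Q$-coformal. The loop homology of the Borel construction has a presentation with coefficients $\pm1$ that is the same over every ring (the algebra $A$ of Section~\ref{sec:model}), so one may guess that the ground ring plays no role. This is the conjecture posed in \cite{LH}.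

\begin{quote}
\textbf{Conjecture.} \emph{If $\mathcal K$ is flag, then $\mathcal Z_{\mathcal K}$ and all $X(\mathcal K,\lambda)$ are coformal over every $\mathbf k$.}
\end{quote}

The conjecture fails, already for two points.

\begin{theorem}\label{thm:A}
Let $\mathcal K=\{\varnothing,\{1\},\{2\}\}$ and $\lambda=(1,2)\colon\mathbb Z^2\to\mathbb Z$. Then $T_\lambda=\{(s^{-2},s)\}$ is a circle, and $X(\mathcal K,\lambda)$ is not $\mathbb F_2$-coformal.
\end{theorem}

Here $X(\mathcal K,\lambda)\simeq\mathbb{RP}^\infty/\mathbb{RP}^1$, and the obstruction is a cup square: the loop homology predicts that the class of degree $3$ squares to zero, and it does not. The projective space enters as the classifying space of a stabilizer of order $2$. For general $\lambda=(a,b)$ with nonzero coprime entries the circle $T_\lambda$ has stabilizers of orders $|a|$ and $|b|$ on $S^3$, and these orders decide the question.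

\begin{theorem}\label{thm:B}
Let $\mathcal K$ be two points, $\lambda=(a,b)$ with $\gcd(a,b)=1$, and $\mathbf k\neq0$. Then $X(\mathcal K,\lambda)$ is $\mathbf k$-coformal if and only if each of the integers $a,b$ is either $0$ or invertible in $\mathbf k$.
\end{theorem}

\begin{corollary}\label{cor:Q}
Let $\mathbf k\ne0$. All spaces $X(\mathcal K,\lambda)$ with $\mathcal K$ flag are $\mathbf k$-coformal if and only if $\mathbf k\supseteq\mathbb Q$.
\end{corollary}

The ``if'' part of Theorem~\ref{thm:B} is a special case of a result for all flag complexes, which also confirms the part of the conjecture that concerns $\mathcal Z_{\mathcal K}$.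

\begin{theorem}\label{thm:C}
Let $\mathcal K$ be flag and $T_\lambda$ a subtorus. Suppose that the lattice $\lambda(\mathbb Z^m)$ has a basis $f_1,\dots,f_r$ such that each $\lambda(e_i)$ is either $0$ or of the form $a_if_{c(i)}$ with an integer $a_i$ invertible in $\mathbf k$. Then $X(\mathcal K,\lambda)$ is $\mathbf k$-coformal. In particular, $\mathcal Z_{\mathcal K}$ and $E\mathbb T^m\times_{\mathbb T^m}\mathcal Z_{\mathcal K}$ are coformal over every $\mathbf k$.
\end{theorem}

Since the counterexamples of Theorem~\ref{thm:B} come from finite stabilizers, one may hope that the conjecture survives for free actions. It does not.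

\begin{theorem}\label{thm:D}
For every prime $p$ there are a flag complex $\mathcal K$ and a homomorphism $\lambda$ such that the subtorus $H=T_\lambda$ acts freely on $\mathcal Z_{\mathcal K}$, so that $X(\mathcal K,\lambda)\simeq\mathcal Z_{\mathcal K}/H$, and $X(\mathcal K,\lambda)$ is not $\mathbb F_p$-coformal. One may take $\mathcal Z_{\mathcal K}=(S^3)^{p+2}$ and $H\cong\mathbb T^{p+1}$.
\end{theorem}

For odd $p$ the proof of Theorem~\ref{thm:D} uses a theorem of Kraines \cite{Kr} on Massey powers.

\section{Loop space chains and the bar construction}\label{sec:tools}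

Dgas are associative, unital and $\mathbb Z$-graded, with $d(uv)=du\cdot v+(-1)^{|u|}u\,dv$. The letter $F$ denotes a field.

Let $C$ be an augmented dga over $F$ with augmentation ideal $\bar C$. Its \emph{bar construction} $\operatorname{Bar}(C)$ is the dg coalgebra spanned by the tensors $[c_1|\cdots|c_k]$ with $c_i\in\bar C$, of degree $\sum(|c_i|+1)$; the coproduct cuts a tensor into two, and the differential is the sum of the differential of $C$ and of the terms that multiply two neighboring entries. The dual $\operatorname{Bar}(C)^\vee$ is a dga, and we put $\operatorname{Ext}_C(F,F)=H^*(\operatorname{Bar}(C)^\vee)$. If $C$ has zero differential, this is the usual Ext algebra, graded by homological plus internal degree. We use four standard facts.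

\begin{itemize}
\item[(F1)] (Rothenberg--Steenrod; see \cite{DGI}.) The assignment $C\mapsto\operatorname{Bar}(C)^\vee$ is a contravariant functor of augmented dgas that preserves quasi-isomorphisms. For a connected based space $X$ one has $C^*(X;F)\simeq\operatorname{Bar}(C_*(\Omega X;F))^\vee$ as dgas, and hence $H^*(X;F)\cong\operatorname{Ext}_{C_*(\Omega X;F)}(F,F)$ as algebras, naturally in $X$. Depending on conventions one side has to be replaced by its opposite algebra. This matters only once, in Section~\ref{sec:free}, where we comment on it.
\item[(F2)] Let $X$ be simply connected and $F$-coformal, and let $P=H_*(\Omega X;F)$. Then $C_*(\Omega X;F)\simeq P$ as \emph{augmented} dgas, so $H^*(X;F)\cong\operatorname{Ext}_P(F,F)$ as algebras. Indeed, replace each dga $E$ of the zigzag by the sub-dga $\tau_{\ge0}E$ that equals $E$ in positive degrees, $\ker d$ in degree $0$, and $0$ in negative degrees. The inclusion is a quasi-isomorphism because $H_*(E)\cong P$ vanishes in negative degrees, and $\tau_{\ge0}E\to H_0(E)=F$ is an augmentation that all maps of the zigzag respect.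
\item[(F3)] (Hinich; Schwede--Shipley.) Dgas over $\mathbf k$ form a model category whose weak equivalences are the quasi-isomorphisms and in which all objects are fibrant; so do augmented dgas. A free dga whose generators can be ordered so that the differential of each lies in the subalgebra generated by the earlier ones is cofibrant. A cofibrant dga is cofibrant as a complex. Every morphism $Q\to E$ in the homotopy category with $Q$ cofibrant is represented by a dga map.
\item[(F4)] Let $X$ be $\mathbf k$-coformal, let $H_*(\Omega X;\mathbb Z)$ be free, and let $\mathbf k\to\mathbf k'$ be a ring map. Then $X$ is $\mathbf k'$-coformal. Indeed, by (F3) there are a cofibrant $Q$ and quasi-isomorphisms $C_*(\Omega X;\mathbf k)\leftarrow Q\to H_*(\Omega X;\mathbf k)$. A complex is K-flat if tensoring with it preserves acyclicity. Cofibrant complexes and bounded below complexes of free modules are K-flat, and a quasi-isomorphism of K-flat complexes stays one after $\otimes_{\mathbf k}\mathbf k'$. Freeness of $H_*(\Omega X;\mathbb Z)$ makes $H_*(\Omega X;\mathbf k)$ free and gives $H_*(\Omega X;\mathbf k)\otimes_{\mathbf k}\mathbf k'=H_*(\Omega X;\mathbf k')$.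
\end{itemize}

All our obstructions come from one computation.

\begin{lemma}\label{lem:free}
Let $F[e]$ be the free algebra on one generator of degree $d\ge1$, with zero differential. Then $\operatorname{Bar}(F[e])^\vee$ maps by a quasi-isomorphism of dgas onto $F\oplus Fz$, where $|z|=d+1$, $z^2=0$ and $dz=0$.
\end{lemma}

\begin{proof}
The span of $[\,]$ and $[e]$ is a subcoalgebra of $\operatorname{Bar}(F[e])$ with zero differential, and its dual is $F\oplus Fz$. The homology of $\operatorname{Bar}(F[e])$ is $\operatorname{Tor}^{F[e]}(F,F)$. The resolution $0\to F[e]\xrightarrow{\,e\,}F[e]\to F$ shows that it is one-dimensional in homological degrees $0$ and $1$ and zero otherwise, and $\operatorname{Tor}_1=(e)/(e^2)$ is spanned by the class of $[e]$. So the inclusion of the subcoalgebra is a quasi-isomorphism, and so is its dual.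
\end{proof}

From now on $w$ is a generator of degree $2$, so that $H_*(\Omega S^3;F)=F[w]$, and $\Lambda[z]=\operatorname{Ext}_{F[w]}(F,F)$ with $|z|=3$.

\begin{lemma}\label{lem:retract}
Let $X$ be simply connected, $P=H_*(\Omega X;F)$, and let $F[w]\xrightarrow{\iota}P\xrightarrow{\pi}F[w]$ be maps of graded algebras with $\pi\iota=\mathrm{id}$. Then $\pi^*\colon\Lambda[z]\to\operatorname{Ext}_P(F,F)$ is an injective algebra map. If $X$ is $F$-coformal, then $H^3(X;F)$ contains a nonzero class with square zero.
\end{lemma}

\begin{proof}
Maps of connected graded algebras respect augmentations, so $\iota^*\pi^*=\mathrm{id}$ and $\pi^*$ is injective. If $X$ is coformal, the class that corresponds to $\pi^*z$ under (F2) is nonzero and has square zero.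
\end{proof}

\section{Circle quotients of the three-sphere and the first counterexample}\label{sec:two}

Let $\mathcal K$ be two points and $\lambda=(a,b)$ with $\gcd(a,b)=1$. Then $H=T_\lambda=\{t_1^at_2^b=1\}=\{(s^b,s^{-a})\}$ is a circle acting on $\mathcal Z_{\mathcal K}=S^3$. Put $X_{a,b}=X(\mathcal K,\lambda)$. We compute its cohomology from the decomposition of $S^3$ into two solid tori and its loop homology from the fibration $S^3\to X_{a,b}\to BH$, and then compare the two.

\begin{lemma}\label{lem:coh}
Let $b\neq0$ and let $F$ be a field of characteristic $p>0$ with $p\mid b$. There is a map $j\colon B\mathbb Z/|b|\to X_{a,b}$ such that $j^*\colon H^i(X_{a,b};F)\to H^i(B\mathbb Z/|b|;F)$ is an isomorphism for all $i\ge2$. In particular, $\dim H^3(X_{a,b};F)=1$.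
\end{lemma}

\begin{proof}
Since $\gcd(a,b)=1$ we have $p\nmid a$, so $a\neq0$. Write $X=X_{a,b}=U\cup V$ with $U=EH\times_H(D^2\times S^1)$ and $V=EH\times_H(S^1\times D^2)$. Contracting the disk gives $U\simeq EH\times_HS^1$, where $H$ acts transitively on $S^1$ with stabilizer $\mathbb Z/|a|$. So $U\simeq B\mathbb Z/|a|$, and in the same way $V\simeq B\mathbb Z/|b|$. The action of $H$ on $\mathbb T^2$ is free, so $U\cap V=EH\times_H\mathbb T^2\simeq\mathbb T^2/H\cong S^1$. Up to homotopy, $U\cap V\to V$ is the bundle $EH\times_H\mathbb T^2\to EH\times_HS^1$. Its fiber $S^1$ is connected, so the map is onto on $\pi_1$.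

Because $p\nmid a$, the space $U$ is $F$-acyclic. The torus $\mathbb T^2$ has an $H$-invariant collar in each solid torus, so excision applies and $\tilde H^*(X;F)\cong H^*(X,U;F)\cong H^*(V,U\cap V;F)$. Under this isomorphism, restriction along $j\colon V\hookrightarrow X$ becomes the map $H^i(V,U\cap V;F)\to H^i(V;F)$ of the exact sequence of the pair. The restriction
\[
H^1(V;F)=\operatorname{Hom}(\mathbb Z/|b|,F)\to\operatorname{Hom}(\mathbb Z,F)=H^1(U\cap V;F)
\]
is injective, and both sides are one-dimensional because $p\mid b$; so it is bijective. Together with $H^i(U\cap V;F)=0$ for $i\geq2$, this shows that $H^i(V,U\cap V;F)\to H^i(V;F)$ is bijective for $i\ge2$. Finally, $H^i(B\mathbb Z/|b|;F)$ is one-dimensional for every $i\geq0$.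
\end{proof}

For $(a,b)=(1,2)$ the proof identifies the space: $U$ is contractible, $V\simeq\mathbb{RP}^\infty$, and $U\cap V\to V$ is a loop that generates $\pi_1$, so $X_{1,2}\simeq\mathbb{RP}^\infty\cup_{\mathbb{RP}^1}D^2\simeq\mathbb{RP}^\infty/\mathbb{RP}^1$.

\begin{lemma}\label{lem:loop}
The group $H_*(\Omega X_{a,b};\mathbb Z)$ is free with basis $w^k$, $w^kx$ $(k\geq0)$, where $|x|=1$ and $w$ is the image of the generator of $H_*(\Omega S^3;\mathbb Z)=\mathbb Z[w]$. If $b\neq 0$ and $F$ has characteristic $p\mid b$, then in $P=H_*(\Omega X_{a,b};F)$ we have $x^2=0$, the span $(x)$ of the elements $w^kx$ is a two-sided ideal, and the composite $F[w]\to P\to P/(x)=F[w]$ is the identity.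
\end{lemma}

\begin{proof}
Let $X=X_{a,b}$ and consider the fibration $\Omega S^3\to\Omega X\to\Omega BH\simeq S^1$. As $\Omega S^3$ is simply connected, $\pi_1(\Omega X)\cong\pi_1(\Omega BH)=\mathbb Z$; let $\sigma\colon S^1\to\Omega X$ be a generator. For $k\ge2$ we have $\pi_k(\Omega S^3)\cong\pi_k(\Omega X)$. The map $\Omega S^3\times S^1\to\Omega X$, $(\gamma,s)\mapsto\gamma\cdot\sigma(s)$, induces on homotopy groups the sum of the maps induced by the two factors, so it is a weak equivalence. It sends the K\"unneth basis $w^k\times1$, $w^k\times[S^1]$ to the Pontryagin products $w^k$, $w^kx$, where $x=\sigma_*[S^1]$.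

Over $F$ the algebra $P$ is one-dimensional in each degree, so $x^2=cw$ and $xw=\epsilon wx$ with $c,\epsilon\in F$. Suppose $c\neq0$. Then the powers of $x$ form a basis, so $P=F[x]$ is free, and sending $x$ to a representing cycle is a quasi-isomorphism $F[x]\to C_*(\Omega X;F)$. By (F2) and Lemma~\ref{lem:free}, $H^*(X;F)$ is concentrated in degrees $0$ and $2$, contrary to Lemma~\ref{lem:coh}. So $x^2=0$. The span of the $w^kx$ is stable under multiplication by $w$ and $x$ on both sides, since $w^kx\cdot w=\epsilon w^{k+1}x$, $w^kx\cdot x=0$ and $x\cdot w^kx=\epsilon^kw^kx^2=0$. The quotient has basis $w^k$.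
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $X=X_{1,2}$ and $F=\mathbb F_2$. By Lemma~\ref{lem:coh}, the ring map $j^*\colon H^*(X;\mathbb F_2)\to H^*(B\mathbb Z/2;\mathbb F_2)=\mathbb F_2[s]$ is bijective in degrees $\geq2$. The only nonzero element of $H^3(X;\mathbb F_2)$ restricts to $s^3$, and its square restricts to $s^6\neq0$. So $H^3(X;\mathbb F_2)$ has no nonzero class with square zero. By Lemma~\ref{lem:loop}, $H_*(\Omega X;\mathbb F_2)$ retracts onto $\mathbb F_2[w]$, and Lemma~\ref{lem:retract} shows that $X$ is not $\mathbb F_2$-coformal.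
\end{proof}

\section{Cyclic stabilizers of prime power order}\label{sec:cyclic}

We prove the ``only if'' part of Theorem~\ref{thm:B}. At odd $p$ every class of odd degree squares to zero, so Lemma~\ref{lem:retract} gives no obstruction, and we need a finer argument. It starts from the map $B\mathbb Z/q\to X_{a,b}$, where $q$ is the $p$-part of $|b|$, which is nonzero on $H^3$. If $X_{a,b}$ were coformal, looping this map and projecting to $F[w]$ would give a morphism $F[\mathbb Z/q]\to F[w]$ in the homotopy category of augmented dgas that is nonzero on $\operatorname{Ext}$ in degree $3$. We show that no such morphism exists.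

Let $F$ have characteristic $p>0$, let $q\geq2$ be a power of $p$, and let
\[
R=F[\mathbb Z/q]=F[t]/(t^q-1)=F[\tau]/(\tau^q),\qquad \tau=t-1 ,
\]
in degree $0$. Every algebra map $R\to F[w]$ kills the nilpotent element $\tau$. But $R$ is not cofibrant, so this says nothing about morphisms in the homotopy category; we need a cofibrant model of $R$. Its first generators are forced. Start with $\xi_0$ of degree $0$ mapping to $\tau$, and impose the relation by $d\eta_1=\xi_0^q$. Then $\xi_0\eta_1-\eta_1\xi_0$ is a cycle, which we kill by $d\xi_1=\xi_0\eta_1-\eta_1\xi_0$. Now $\sum_i\xi_0^i\xi_1\xi_0^{q-1-i}$ and $\eta_1^2$ have the same boundary $\xi_0^q\eta_1-\eta_1\xi_0^q$, and their difference is killed by a generator $\eta_2$. Generating series continue the pattern.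

\begin{lemma}\label{lem:Q}
Let $Q$ be the free graded $F$-algebra on $\xi_i$ $(i\ge0)$ and $\eta_i$ $(i\ge1)$ with $|\xi_i|=2i$, $|\eta_i|=2i-1$. Put $\xi=\sum\xi_iy^i$ and $\eta=\sum\eta_iy^i$, where $y$ is a central formal variable, and define a derivation $d$ by comparing coefficients of $y^i$ in
\[
d\eta=y\,\xi^q-\eta^2,\qquad d\xi=\xi\eta-\eta\xi .
\]
Then $d^2=0$, the augmented dga $Q$ is cofibrant, and the map $f\colon Q\to R$ with $f(\xi_0)=\tau$ that kills all other generators is a quasi-isomorphism of augmented dgas.
\end{lemma}

\begin{proof}
The sum $d(\xi^q)=\sum_{i=0}^{q-1}\xi^i(\xi\eta-\eta\xi)\xi^{q-1-i}$ telescopes to $\xi^q\eta-\eta\xi^q$. Hence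
\begin{align*}
d^2\eta&=y(\xi^q\eta-\eta\xi^q)-(y\xi^q-\eta^2)\eta+\eta(y\xi^q-\eta^2)=0,\\
d^2\xi&=(\xi\eta-\eta\xi)\eta+\xi(y\xi^q-\eta^2)-(y\xi^q-\eta^2)\xi+\eta(\xi\eta-\eta\xi)=0 .
\end{align*}
The element $d\eta_i$ involves only $\xi_j,\eta_j$ with $j<i$, and $d\xi_i$ involves only $\xi_j$ with $j<i$ and $\eta_j$ with $j\le i$. So the differential of a generator involves only generators of smaller degree, and $Q$ is cofibrant by (F3). The map $f$ commutes with $d$: we have $f(d\eta_1)=\tau^q=0$ and $d\xi_0=0$, and for every other generator $v$ each word in $dv$ contains a letter other than $\xi_0$.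

To prove that $f$ is a quasi-isomorphism, we first show that it becomes one after tensoring with a resolution of $F$ over $Q$, and then remove the tensor factor by a grading argument. Give $\xi_i$ weight $qi+1$, $\eta_i$ weight $qi$, and $\tau$ weight $1$. Both $d$ and $f$ preserve weight, and all generators have positive weight.

Let $V$ be the span of the generators. Splitting off the last letter of a word identifies the augmentation ideal $\bar Q$ with $Q\otimes V$ as a left $Q$-module. Let $M$ be the cone of $\bar Q\hookrightarrow Q$. It is quasi-isomorphic to $F$ and free as a graded left $Q$-module on $1$ and the suspensions $sv$ of the generators $v$. If $dv=\sum_\alpha a_\alpha v_\alpha$ with $v_\alpha$ the last letter, then $d(sv)=v\cdot1-\sum_\alpha\pm a_\alpha\,sv_\alpha$, and $|v_\alpha|<|v|$. In $R\otimes_QM$ the coefficients $v$ and $a_\alpha$ are replaced by their images under $f$, so a word of $dv$ contributes only if all its letters before the last one are $\xi_0$. These words are $\xi_0^{q-1}\xi_{i-1}$ in $d\eta_i$ and $\xi_0\eta_i$ in $d\xi_i$. Thus $R\otimes_QM$ is free over $R$ with one generator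 in each degree, $1,s\xi_0,s\eta_1,s\xi_1,\dots$, and up to sign
\[
s\xi_0\mapsto\tau\cdot 1,\qquad s\eta_i\mapsto\tau^{q-1}s\xi_{i-1},\qquad s\xi_i\mapsto\tau\,s\eta_i\quad(i\geq1).
\]
This is the $2$-periodic resolution of $F$ over $F[\tau]/(\tau^q)$. The map $M\to R\otimes_QM$ sends $1$ to $1$, so it is a quasi-isomorphism. Equivalently, $N\otimes_QM$ is acyclic, where $N$ is the cone of $f$, a right $Q$-module.

Suppose $H(N)\ne0$, and let $\omega\geq0$ be the least weight with $H(N)_\omega\neq0$. The subcomplex $N\otimes1\subset N\otimes_QM$ is a copy of $N$. Filter the quotient by the degree of the generator $sv$. In weight $\omega$ only the finitely many $v$ of weight at most $\omega$ occur, and the subquotients are shifts of $N_{\omega-\operatorname{wt}(v)}$. These are acyclic because $\operatorname{wt}(v)>0$. So $H(N)_\omega\cong H(N\otimes_QM)_\omega=0$, a contradiction.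
\end{proof}

\begin{lemma}\label{lem:kill}
Every dga map $\varphi\colon Q\to F[w]$ kills all generators of $Q$.
\end{lemma}

\begin{proof}
We have $\varphi(\eta_i)=0$ because $F[w]$ vanishes in odd degrees, and $\varphi(\xi_i)=\beta_iw^i$ with $\beta_i\in F$. Applying $\varphi$ to the formula for $d\eta$ gives $0=y\big(\sum\beta_iw^iy^i\big)^q$ in the integral domain $F[w][[y]]$. So all $\beta_i$ vanish.
\end{proof}

\begin{remark}
The coefficient $\beta_1$ is killed by a single relation. Every word in $d\eta_{q+1}$ other than $\xi_1^q$ contains $\xi_0$ or some $\eta_j$, and $\beta_0=0$ by the relation for $\eta_1$; so $\beta_1^qw^q=0$. The suspension of $\eta_{q+1}$ has degree $2q+2$. For $q=2$ this is the degree of the square $s^6$ in the proof of Theorem~\ref{thm:A}, and for $q=p$ odd it is the degree of the class $\beta P^1(z)$ that appears in Section~\ref{sec:free}.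
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:B}, ``only if'']
Suppose that one of the entries is a nonzero integer that is not invertible in $\mathbf k$; after swapping coordinates it is $b$. Choose a maximal ideal $\mathfrak m\subset\mathbf k$ containing $b$ and put $F=\mathbf k/\mathfrak m$. As $b\neq0$ in $\mathbb Z$ and $b=0$ in $F$, the field $F$ has characteristic $p>0$ with $p\mid b$. Let $X=X_{a,b}$. By (F4) and Lemma~\ref{lem:loop} it suffices to show that $X$ is not $F$-coformal.

Write $|b|=qb'$ with $q$ a power of $p$ and $p\nmid b'$. Since $\mathbb Z/|b|\cong\mathbb Z/q\times\mathbb Z/b'$ and $B\mathbb Z/b'$ is $F$-acyclic, $B\mathbb Z/q\to B\mathbb Z/|b|$ is an isomorphism on $H^*(-;F)$. By Lemma~\ref{lem:coh}, the composite $g\colon B\mathbb Z/q\to B\mathbb Z/|b|\xrightarrow{j}X$ is injective on $H^3(-;F)$. The components of $\Omega B\mathbb Z/q$ are contractible, so $C_*(\Omega B\mathbb Z/q;F)\to H_0(\Omega B\mathbb Z/q;F)=R$ is a quasi-isomorphism of augmented dgas.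

Suppose $X$ is $F$-coformal. With $P$ and $\pi\colon P\to P/(x)=F[w]$ as in Lemma~\ref{lem:loop}, (F2) gives morphisms in the homotopy category of augmented dgas
\[
Q\simeq R\simeq C_*(\Omega B\mathbb Z/q;F)\xrightarrow{(\Omega g)_*}C_*(\Omega X;F)\simeq P\xrightarrow{\pi}F[w].
\]
By (F3) the composite is represented by a dga map $\varphi\colon Q\to F[w]$. By Lemma~\ref{lem:kill}, $\varphi$ factors through $F$, so $\varphi^*\colon\operatorname{Ext}_{F[w]}(F,F)\to\operatorname{Ext}_Q(F,F)$ vanishes in degree $3$. On the other hand, $\operatorname{Ext}$ inverts quasi-isomorphisms, so by (F1) the map $\varphi^*$ in degree $3$ is the composite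
\[
Fz\xrightarrow{\pi^*}\operatorname{Ext}^3_P(F,F)\cong H^3(X;F)\xrightarrow{g^*}H^3(B\mathbb Z/q;F)\cong\operatorname{Ext}^3_Q(F,F),
\]
in which $\pi^*$ is injective by Lemma~\ref{lem:retract} and $g^*$ is injective. This is a contradiction.
\end{proof}

\section{A small model for the chains on the loop space}\label{sec:model}

Positive results need control of the whole dga $C_*(\Omega X;\mathbf k)$. In this section $\mathcal K$ is flag and $H=T_\lambda$ is a subtorus, and we replace the chain algebra by an explicit one.

We may assume that $\lambda$ is onto. Indeed, factor $\lambda$ as a surjection $\lambda'\colon\mathbb Z^m\to\lambda(\mathbb Z^m)$ followed by an inclusion of lattices. The surjection splits, so $\operatorname{Ker}\lambda'_*$ is connected and $\lambda'_*$ is onto. The quotient $T_\lambda/\operatorname{Ker}\lambda'_*$ is the kernel of the map of tori induced by the inclusion, which is finite. It is also connected, because $T_\lambda$ is, so $T_\lambda=T_{\lambda'}$. From now on $\lambda\colon\mathbb Z^m\to\mathbb Z^n$ is onto, $\mathbb T^m/H\cong\mathbb T^n$, and $\lambda_i=\lambda(e_i)$.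

Let
\[
A=\mathbf k\langle u_1,\dots,u_m\rangle\big/\big(u_i^2\ \ (i\in[m]),\ \ u_iu_j+u_ju_i\ \ (\{i,j\}\in\mathcal K)\big),\qquad|u_i|=1,
\]
let $S=\mathbf k[\mathbb Z^n]$ be the group ring, in degree $0$, with basis $t^g$ $(g\in\mathbb Z^n)$, and let $\tilde A=S\otimes A$ with the $S$-linear derivation $du_i=t^{\lambda_i}-1$. For any central elements $c_i$ of degree $0$, the rule $u_i\mapsto c_i$ extends to a derivation compatible with the relations, because
\begin{equation}\label{eq:der}
u_i^2\mapsto c_iu_i-u_ic_i=0,\qquad u_iu_j+u_ju_i\mapsto c_iu_j-u_ic_j+c_ju_i-u_jc_i=0 .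
\end{equation}
The square of an odd derivation is a derivation, and $d^2$ vanishes on generators, so $d^2=0$.

\begin{proposition}\label{prop:model}
For $\mathcal K$ flag and $\lambda$ onto, $C_*(\Omega X(\mathcal K,\lambda);\mathbf k)\simeq\tilde A$ as dgas.
\end{proposition}

The picture is as follows. The loop space of the Borel construction is modeled by a group $\Gamma$ generated by $m$ circles, two of which commute when they span an edge; $u_i$ is the fundamental class of the $i$th circle. The loop space of $X(\mathcal K,\lambda)$ is modeled by a covering group $\tilde\Gamma\to\Gamma$ with central deck group $\mathbb Z^n$, in which the $i$th circle lifts to a path from $1$ to $t^{\lambda_i}$. We work with simplicial groups for two reasons: the relations of $A$ then hold at the chain level, and in each simplicial degree we have a discrete group with a normal form.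

We write $\mathcal NG$ for the nerve of a discrete group $G$, so $(\mathcal NG)_q=G^q$; if $G$ is abelian, $\mathcal NG$ is a simplicial abelian group. For a simplicial group $G$, let $BG$ be the realization of the diagonal of the bisimplicial set $(p,q)\mapsto(\mathcal NG_q)_p$, and let $N_*(G;\mathbf k)$ be the normalized chain complex, the quotient of $\mathbf k[G]$ by degenerate simplices. The Eilenberg--Zilber shuffle map followed by the group multiplication makes it a dga, and $C_*(\Omega BG;\mathbf k)\simeq N_*(G;\mathbf k)$ as dgas. For discrete groups $G_1,\dots,G_m$, the \emph{graph product} $\Gamma_{\mathcal K}$ is the quotient of their free product by the relations $[G_i,G_j]=1$ for edges $\{i,j\}\in\mathcal K$.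

\begin{lemma}\label{lem:graph}
Let $\mathcal K$ be flag, let $G_1,\dots,G_m$ be discrete groups, and put $\mathcal D_{\mathcal K}=\bigcup_{J\in\mathcal K}\mathcal N\big(\prod_{i\in J}G_i\big)\subset\mathcal N\big(\prod_{i=1}^mG_i\big)$. The map $\mathcal D_{\mathcal K}\to\mathcal N\Gamma_{\mathcal K}$ assembled from the homomorphisms $\prod_{i\in J}G_i\to\Gamma_{\mathcal K}$ is a weak equivalence.
\end{lemma}

\begin{proof}
Induct on $m$; for $m=0$ both sides are points. Let $\mathcal K'$ be the full subcomplex on $[m-1]$ and $L$ the link of $m$. If $J\in\mathcal K$ consists of neighbors of $m$, then the vertices of $J\cup\{m\}$ are pairwise joined, so $J\in L$. Thus $L$ is the full subcomplex on the neighbors of $m$, and both $\mathcal K'$ and $L$ are flag. Sorting simplices by whether they contain $m$ gives $\mathcal D_{\mathcal K}=\mathcal D_{\mathcal K'}\cup(\mathcal D_L\times\mathcal NG_m)$ with intersection $\mathcal D_L$. By induction the three pieces are aspherical with fundamental groups $\Gamma_{\mathcal K'}$, $\Gamma_L\times G_m$ and $\Gamma_L$. The group $\Gamma_L$ injects into $\Gamma_L\times G_m$, and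 it is a retract of $\Gamma_{\mathcal K'}$: since $L$ is full, killing $G_i$ for the vertices $i$ outside $L$ defines a left inverse. Whitehead's theorem states that a union of two connected aspherical complexes along a connected aspherical subcomplex that is $\pi_1$-injective in both is aspherical. So $\mathcal D_{\mathcal K}$ is aspherical, and by van Kampen's theorem its fundamental group is $\Gamma_{\mathcal K'}*_{\Gamma_L}(\Gamma_L\times G_m)$, which has the presentation of $\Gamma_{\mathcal K}$.
\end{proof}

This lemma is where flagness enters, and the proposition fails without it. The dga $\tilde A$ depends only on the $1$-skeleton of $\mathcal K$, so it is the same for a triangle and for its boundary, while $\mathcal Z_{\mathcal K}$ is $D^6$ in the first case and $S^5$ in the second.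

\begin{proof}[Proof of Proposition~\ref{prop:model}]
\emph{Step 1: the simplicial groups.} Let $\Gamma$ be the simplicial group in which $\Gamma_q$ is the graph product of $m$ copies $G_{1,q},\dots,G_{m,q}$ of $(\mathcal N\mathbb Z)_q=\mathbb Z^q$. Let $\Gamma\to\mathcal N\mathbb Z^n$ be the homomorphism induced on the $i$th factor by $\mathbb Z\to\mathbb Z^n$, $1\mapsto\lambda_i$; it is well defined because the target is abelian. Let $E$ be the contractible simplicial abelian group with $E_q=(\mathbb Z^n)^{q+1}$, whose faces omit and whose degeneracies repeat an entry. The map $(g_0,\dots,g_q)\mapsto(g_1-g_0,\dots,g_q-g_{q-1})$ is a surjection $E\to\mathcal N\mathbb Z^n$ with kernel the constant group $\mathbb Z^n$ of elements $(g,\dots,g)$. Put $\tilde\Gamma=\Gamma\times_{\mathcal N\mathbb Z^n}E$. Then $\tilde\Gamma\to\Gamma$ is onto with kernel $\mathbb Z^n$, which is central because $E$ is abelian.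

\emph{Step 2: $B\tilde\Gamma\simeq X(\mathcal K,\lambda)$.} Apply Lemma~\ref{lem:graph} to the groups $G_{i,q}$ for each $q$. A levelwise weak equivalence of bisimplicial sets induces a weak equivalence of diagonals, and $B\mathcal N\mathbb Z\simeq\mathbb{CP}^\infty$. Hence $B\Gamma$ is equivalent to
\[
(\mathbb{CP}^\infty,*)^{\mathcal K}=\bigcup_{J\in\mathcal K}(\mathbb{CP}^\infty)^J\subset(\mathbb{CP}^\infty)^m,
\]
compatibly with the maps to $(\mathbb{CP}^\infty)^m=B\mathbb T^m$. By \cite[Theorem~4.3.2]{BP}, this space is equivalent to $E\mathbb T^m\times_{\mathbb T^m}\mathcal Z_{\mathcal K}$ over $B\mathbb T^m$. The projection $E\mathbb T^m\times_H\mathcal Z_{\mathcal K}\to E\mathbb T^m\times_{\mathbb T^m}\mathcal Z_{\mathcal K}$ is the principal $\mathbb T^m/H$-bundle classified by the composite with $B\lambda_*\colon B\mathbb T^m\to B\mathbb T^n$. So $X(\mathcal K,\lambda)$ is the homotopy fiber of $B\Gamma\to B\mathcal N\mathbb Z^n\simeq B\mathbb T^n$. (It is simply connected: $(\mathbb{CP}^\infty,*)^{\mathcal K}$ has only even-dimensional cells and contains all $2$-cells of $(\mathbb{CP}^\infty)^m$, so it is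 simply connected, and its map to $B\mathbb T^n$ induces the surjection $\lambda$ on $\pi_2$.)

For each $q$ the nerves of $\tilde\Gamma_q$, $\Gamma_q$, $E_q$ and $(\mathcal N\mathbb Z^n)_q$ form a pullback square, and the nerve of the surjection $E_q\to(\mathcal N\mathbb Z^n)_q$ is a Kan fibration; so the square is a homotopy pullback of connected simplicial sets. By the theorem of Bousfield and Friedlander (their Theorem~B.4), a square of bisimplicial sets that is levelwise a homotopy pullback with connected levels has a homotopy pullback as its diagonal. Since $BE$ is contractible, $B\tilde\Gamma$ is the homotopy fiber above. Therefore $C_*(\Omega X(\mathcal K,\lambda);\mathbf k)\simeq N_*(\tilde\Gamma;\mathbf k)$.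

\emph{Step 3: a dga map $\Phi\colon\tilde A\to N_*(\tilde\Gamma;\mathbf k)$.} Since $\Gamma_0$ is trivial, $\tilde\Gamma_0=\mathbb Z^n$. Let $\Phi(t^g)$ be the vertex $(1,g)$, and let $\Phi(u_i)$ be the $1$-simplex $([1]_i,(0,\lambda_i))$, where $[1]_i$ is the generator of $G_{i,1}=\mathbb Z$. Its boundary is $d_0-d_1=\Phi(t^{\lambda_i})-1$. The product of a vertex with a $q$-simplex is the group product with the degenerate $q$-simplex on the vertex, which for $\Phi(t^g)$ is the central element $(1,(g,\dots,g))$; so $\Phi(t^g)$ is central. The product of two $1$-simplices is $x*y=s_1x\cdot s_0y-s_0x\cdot s_1y$. Let $x=\Phi(u_i)$ and $y=\Phi(u_j)$. The elements $s_0x,s_1x$ lie in the abelian group $G_{i,2}\times E_2$, so $x*x=0$. If $\{i,j\}$ is an edge, they commute with $s_0y,s_1y$, and the four terms of $x*y+y*x$ cancel in pairs. So $\Phi$ is an algebra map, and it commutes with the differentials because it does so on generators.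

\emph{Step 4: the map $A\to N_*(\Gamma;\mathbf k)$, $u_i\mapsto[1]_i$, is a quasi-isomorphism}, where $A$ has zero differential. A \emph{commutation} of a word $(i_1,\dots,i_l)$ in $[m]$ swaps two adjacent letters that are joined by an edge. A word is \emph{reduced} if no sequence of commutations makes two equal letters adjacent. Let $W$ be the set of commutation classes of reduced words (by Tits, $W$ is in bijection with the right-angled Coxeter group of the $1$-skeleton of $\mathcal K$), and fix one word in each class. Green's normal form theorem \cite{Gr,HM} states that every element of a graph product is a product $g_1\cdots g_l$ with $1\ne g_j\in G_{i_j}$ and $(i_1,\dots,i_l)$ reduced, and that two such expressions give the same element only if they differ by commutations of the factors. Commutations never exchange two equal letters, so a sequence of commutations that returns a word to itself returns every letter to its place. Hence each element of $\Gamma_q$ is $g_1\cdots g_l$ for exactly one of the fixed words and exactly one choice of the $g_j\neq1$. We call $l$ the length of the element.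

This normal form is not compatible with faces, which may send some $g_j$ to $1$. Passing to augmentation ideals repairs this. We have $\prod_j(g_j-1)=g_1\cdots g_l+(\text{terms of smaller length})$, so the elements $\prod_j(g_j-1)$ also form a basis of $\mathbf k[\Gamma_q]$. Let $I_i$ be the augmentation ideal of the simplicial ring $q\mapsto\mathbf k[G_{i,q}]$; it has the basis $g-1$, $g\neq1$. Faces and degeneracies are ring maps that preserve the $I_i$, so multiplication gives an isomorphism of simplicial modules
\[
\bigoplus_{\mathsf w\in W}I_{i_1}\otimes\cdots\otimes I_{i_l}\xrightarrow{\ \cong\ }\mathbf k[\Gamma],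
\]
where $(i_1,\dots,i_l)$ is the fixed word of $\mathsf w$. The complex $N_*(I_i)$ is the reduced chain complex of $\mathcal N\mathbb Z\simeq S^1$. It is bounded below and free, and its homology is $\mathbf k$ in degree $1$, generated by $[1]_i-1$, which equals $[1]_i$ in normalized chains. By the Eilenberg--Zilber and K\"unneth theorems, the summand of $\mathsf w$ has homology $\mathbf k$, generated by the product of the classes $[1]_{i_1},\dots,[1]_{i_l}$. In $A$ a commutation changes a monomial by a sign, so monomials of non-reduced words vanish and the monomials $u_{\mathsf w}=u_{i_1}\cdots u_{i_l}$ span $A$. The map $A\to H_*(N_*\Gamma)$ sends this spanning set bijectively to a basis. So it is an isomorphism, and $A$ is free over $\mathbf k$.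

\emph{Step 5: $\Phi$ is a quasi-isomorphism.} The map $\Phi$ is $S$-linear, and we argue as in Nakayama's lemma. Both sides are bounded below complexes of free $S$-modules. For $N_*(\tilde\Gamma;\mathbf k)$ this holds because $\mathbb Z^n$ acts freely on the simplices of $\tilde\Gamma$, preserving degeneracy, with quotient $\Gamma$. The map $\Phi\otimes_S\mathbf k$ is the map of Step~4, so $C\otimes_S\mathbf k$ is acyclic for $C=\operatorname{cone}(\Phi)$.

The identities $t^{g+h}-1=t^g(t^h-1)+(t^g-1)$ and $t^{-g}-1=-t^{-g}(t^g-1)$ show that the augmentation ideal $I\subset S$ is generated by the elements $t^{\lambda_i}-1$; here we use that $\lambda$ is onto. For a cycle $c$ we have $(t^{\lambda_i}-1)c=d(u_ic)$, so $I$ annihilates $H_*(\tilde A)$, and in the same way $H_*(N_*\tilde\Gamma)$. By the long exact sequence, $I^2$ annihilates $H_*(C)$. Suppose $H_*(C)\neq0$, and let $M=H_j(C)$ be the lowest nonzero group. Below degree $j$ the free complex $C$ is exact, hence split, so $C$ is the sum of a contractible complex and $\cdots\to C_{j+1}\to Z_j$. Right exactness of the tensor product gives $M/IM=H_j(C\otimes_S\mathbf k)=0$.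 Then $M=IM=I^2M=0$, a contradiction.
\end{proof}

\begin{example}\label{ex:two}
Let $\mathcal K$ be two points, $\lambda=(a,b)$ coprime, $\mathbf k=\mathbb Z$, $S=\mathbb Z[t^{\pm1}]$, $\tau=t-1$. Write $t^a-1=\tau\varepsilon_a$ and $t^b-1=\tau\varepsilon_b$; the augmentations of $\varepsilon_a,\varepsilon_b$ are $a,b$. As $t^a-1$ and $t^b-1$ generate the ideal $(\tau)$, the elements $\varepsilon_a,\varepsilon_b$ generate the unit ideal. The algebra $A$ has the alternating words as a basis. Put $\tilde x=\varepsilon_bu_1-\varepsilon_au_2$ and $\tilde w=u_1u_2+u_2u_1$. The cycles of degree $1$ are $S\tilde x$, and $d(u_1u_2)=-d(u_2u_1)=-\tau\tilde x$; so $H_1=\mathbb Z\tilde x$ and the cycles of degree $2$ are $S\tilde w$. From $d(u_1u_2u_1)=\tau\varepsilon_a\tilde w$ and $d(u_2u_1u_2)=\tau\varepsilon_b\tilde w$ we get $H_2=\mathbb Z\tilde w$. Thus $\tilde x,\tilde w$ represent $\pm x,\pm w$ of Lemma~\ref{lem:loop}. The element $\tilde w$ is central and $\tilde x^2=-\varepsilon_a\varepsilon_b\tilde w$, so in $H_*(\Omega X_{a,b};\mathbb Z)$ we have $xw=wx$ and $x^2=\pm ab\,w$. In particular $X_{1,0}$ and $X_{1,2}$ have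 isomorphic loop homology algebras over $\mathbb F_2$. By Theorem~\ref{thm:B} the first is $\mathbb F_2$-coformal and the second is not. The model shows the difference: for $(1,0)$ we have $\tilde x^2=0$, while for $(1,2)$, modulo $2$, $\tilde x^2=\tau\tilde w=d(u_1\tilde w)$ is a nonzero boundary.
\end{example}

\section{Coformality when the weights are invertible}\label{sec:positive}

To prove that $\tilde A$ is weakly equivalent to its homology, we look for a subalgebra of cycles whose inclusion is a quasi-isomorphism. This is easy when the differential is linear in the variables $\tau_j=t^{f_j}-1$, as the next lemma shows. The hypothesis of Theorem~\ref{thm:C} allows us to make the differential linear, after a localization that does not change homology.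

\begin{lemma}\label{lem:koszul}
Let $A$ be a nonnegatively graded $\mathbf k$-module. Let $\partial_1,\dots,\partial_n$ be square-zero, pairwise anticommuting operators of degree $-1$ on $A$, and let $h_1,\dots,h_n$ be operators of degree $+1$ with $\partial_lh_j+h_j\partial_l=\delta_{lj}$. Then the inclusion
\[
\Big(\bigcap_j\ker\partial_j,\ 0\Big)\hookrightarrow\Big(\mathbf k[\tau_1,\dots,\tau_n]\otimes A,\ d=\sum_j\tau_j\partial_j\Big),\qquad|\tau_j|=0,
\]
is a quasi-isomorphism.
\end{lemma}

\begin{proof}
For $n=0$ there is nothing to prove. Let $n=1$ and drop the index. If $\partial a=0$ then $a=\partial ha$, so $\ker\partial=\operatorname{im}\partial$. The cycles are the sums $\sum_{k\geq0}\tau^ka_k$ with $a_k\in\ker\partial$, and the boundaries are the sums $\sum_{k\ge1}\tau^ka_k$ with $a_k\in\operatorname{im}\partial$. So the homology is $\ker\partial$, placed at $\tau^0$.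

For the inductive step let $A'=\ker\partial_n$. For $j<n$ the operators $\partial_j$ and $h_j$ anticommute with $\partial_n$, so they preserve $A'$. By induction applied to $A'$, it suffices to show that the quotient of $\mathbf k[\tau_1,\dots,\tau_n]\otimes A$ by the subcomplex $\mathbf k[\tau_1,\dots,\tau_{n-1}]\otimes A'$ is acyclic. Filter the quotient by the degree in $\tau_1,\dots,\tau_{n-1}$. The differential preserves the sum of the polynomial degree and the degree in $A$, and for each value of this sum the filtration is finite because $A$ is nonnegatively graded. The associated graded complex is $\mathbf k[\tau_1,\dots,\tau_{n-1}]\otimes\big((\mathbf k[\tau_n]\otimes A)/A',\ \tau_n\partial_n\big)$, which is acyclic by the case $n=1$.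
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
As in Section~\ref{sec:model} we assume that $\lambda$ is onto, so $r=n$, and we take $f_1,\dots,f_n$ as the standard basis. Put $t_j=t^{f_j}$ and $\tau_j=t_j-1$. Call $i\in[m]$ \emph{active} if $\lambda_i\neq0$. For each $j$ there is an active $i_j$ with $c(i_j)=j$, since otherwise all $\lambda_i$ would have $j$th coordinate $0$.

\emph{Localization.} Let $\Sigma\subset S$ be the multiplicative set of elements whose augmentation is a unit of $\mathbf k$. The augmentation ideal annihilates $H_*(\tilde A)$ (Step~5 above), so an element of $\Sigma$ acts on $H_*(\tilde A)$ by its augmentation, which is invertible. Localization is exact, so $\tilde A\to\Sigma^{-1}\tilde A$ is a quasi-isomorphism of dgas.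

\emph{Rescaling.} For active $i$ write $t_{c(i)}^{a_i}-1=\tau_{c(i)}\varepsilon_i$, where $\varepsilon_i=1+t+\dots+t^{a_i-1}$ for $a_i>0$ and $\varepsilon_i=-t^{a_i}(1+t+\dots+t^{|a_i|-1})$ for $a_i<0$, with $t=t_{c(i)}$. The augmentation of $\varepsilon_i$ is $a_i$, a unit by hypothesis, so $\varepsilon_i\in\Sigma$. This is the only use of the invertibility of $a_i$. Put $u_i'=\varepsilon_i^{-1}u_i$ for active $i$ and $u_i'=u_i$ otherwise. The $u_i'$ satisfy the relations of $A$, because the $\varepsilon_i$ are central, and $du_i'=\tau_{c(i)}$ for active $i$, $du'_i=0$ otherwise.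

Let $S_0=\mathbf k[\tau_1,\dots,\tau_n]$, and let $A_0=S_0\otimes A$ with the $S_0$-linear derivation $du_i=\tau_{c(i)}$ for active $i$ and $du_i=0$ otherwise. Let $\Sigma_0=\{f\in S_0:f(0)\in\mathbf k^\times\}$. The ring $S$ is obtained from $S_0$ by inverting the elements $t_j=1+\tau_j\in\Sigma_0$, and every element of $\Sigma$ is an element of $\Sigma_0$ times some $t^g$; so $\Sigma_0^{-1}S_0=\Sigma^{-1}S$. The map $u_i\mapsto u_i'$ is then an isomorphism of dgas $\Sigma_0^{-1}A_0\to\Sigma^{-1}\tilde A$; its inverse multiplies the active generators by $\varepsilon_i$. Since $\tau_j=du_{i_j}$ annihilates $H_*(A_0)$, an element $f\in\Sigma_0$ acts there by the unit $f(0)$, and $A_0\to\Sigma_0^{-1}A_0$ is a quasi-isomorphism. With Proposition~\ref{prop:model} we obtain $C_*(\Omega X(\mathcal K,\lambda);\mathbf k)\simeq\tilde A\simeq A_0$.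

\emph{The subalgebra of cycles.} Let $\partial_j$ be the derivation of $A$ with $\partial_ju_i=1$ if $i$ is active and $c(i)=j$, and $\partial_ju_i=0$ otherwise; it is well defined by \eqref{eq:der}. The operators $\partial_j^2$ and $\partial_j\partial_l+\partial_l\partial_j$ are derivations that vanish on generators, so they are zero, and $d=\sum_j\tau_j\partial_j$ on $A_0$. Let $h_j$ be left multiplication by $u_{i_j}$. The Leibniz rule gives $\partial_l(u_{i_j}a)=\delta_{lj}a-u_{i_j}\partial_la$, which is the identity required in Lemma~\ref{lem:koszul}. An intersection of kernels of derivations is a subalgebra, so $\big(\bigcap_j\ker\partial_j,0\big)\hookrightarrow A_0$ is a quasi-isomorphism of dgas. Thus $C_*(\Omega X(\mathcal K,\lambda);\mathbf k)$ is weakly equivalent to a dga with zero differential, and that dga is isomorphic to $H_*(\Omega X(\mathcal K,\lambda);\mathbf k)$.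

For $\lambda=\mathrm{id}$ take $f_i=e_i$ and $a_i=1$; for $\lambda=0$ the hypothesis holds with $r=0$.
\end{proof}

\begin{remark}
The hypothesis of Theorem~\ref{thm:C} is not necessary. If $\mathcal K$ is a simplex, then $X(\mathcal K,\lambda)\simeq BH\simeq(\mathbb{CP}^\infty)^{\dim H}$ for every $\lambda$. This is the Borel construction of a simplex with $\dim H$ vertices, which is coformal over every $\mathbf k$.
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:B}, ``if'']
Apply Theorem~\ref{thm:C} with $r=1$, $f_1=1$, $\lambda(e_1)=af_1$, $\lambda(e_2)=bf_1$.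
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:Q}]
If $\mathbf k\supseteq\mathbb Q$, apply the exact functor $\otimes_{\mathbb Q}\mathbf k$ to a zigzag that establishes the known $\mathbb Q$-coformality. Otherwise some prime $p$ is not invertible in $\mathbf k$, and $X_{1,p}$ is not $\mathbf k$-coformal by Theorem~\ref{thm:B}.
\end{proof}

\section{Free actions}\label{sec:free}

The map $B\mathbb Z/q\to X_{a,b}$ of Section~\ref{sec:cyclic} came from a point with nontrivial stabilizer, and a free action has no such point. We therefore translate the obstruction for $X_{1,p}$ into a cohomology operation, which is natural for all maps, and replace the base $BS^1$ of the bundle $S^3\to X_{1,p}\to BS^1$ by a closed manifold $Y$. The operation takes the value $v^{p+1}$, where $v$ is the class of degree $2$, so $v^{p+1}$ must survive in $Y$. The obvious choice $\mathbb{CP}^{p+1}=S^{2p+3}/S^1$ comes from the boundary of a simplex, which is not flag. A tower of $\mathbb{CP}^1$-bundles is a quotient of a product of $3$-spheres and serves equally well.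

Fix a prime $p$ and put $F=\mathbb F_p$, $N=p+1$.

\subsection*{The action}
Let $\mathcal K$ be the join of $N+1$ copies of two points. Its simplices are the sets that contain at most one vertex from each pair, so $\mathcal K$ is flag and $\mathcal Z_{\mathcal K}=(S^3)^{N+1}$. Let $H=\mathbb T^N$ with coordinates $s_1,\dots,s_N$, and put $s_0=1$. Let $H$ act on the $i$th sphere $S^3\subset\mathbb C^2$ through the characters $(s_i,\,s_is_{i-1}^{-1})$ for $i\le N$, and on the last sphere through $(s_N^p,\,s_N^{-1})$. This defines a homomorphism $H\to\mathbb T^{2N+2}$, and the projection to the first coordinates of the first $N$ pairs is a left inverse. So $H$ embeds, its cocharacter lattice $\mathbb Z^N$ is a direct summand of $\mathbb Z^{2N+2}$, and $H=T_\lambda$ for the quotient map $\lambda\colon\mathbb Z^{2N+2}\to\mathbb Z^{N+2}$.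

The action is free already on the first $N$ factors. If an element fixes a point and $s_{i-1}=1$, then it acts on the $i$th sphere by the scalar $s_i$, so $s_i=1$; induction from $s_0=1$ shows that the element is trivial. Put $X'=(S^3)^{N+1}/H\simeq X(\mathcal K,\lambda)$ and $Y=(S^3)^N/H$.

\subsection*{Cohomology of $Y$ and $X'$}
Let $L_i$ be the line bundle over $Y$ associated with the character $s_i$, and let $h_i=c_1(L_i)$, so $h_0=0$. The projections $(S^3)^i/\mathbb T^i\to(S^3)^{i-1}/\mathbb T^{i-1}$ are bundles with fiber $S^3/S^1=\mathbb{CP}^1$, and $h_i$ restricts to a generator of $H^2$ of the $i$th fiber. By the Leray--Hirsch theorem, the squarefree monomials in $h_1,\dots,h_N$ form a basis of $H^*(Y;\mathbb Z)$. The $i$th coordinate $(S^3)^N\to S^3\subset\mathbb C^2$ is a nowhere vanishing section of $L_i\oplus(L_i\otimes L_{i-1}^{-1})$, so its Euler class $h_i(h_i-h_{i-1})$ vanishes. From $h_i^2=h_ih_{i-1}$ we get $h_i^k=h_ih_{i-1}^{k-1}$ by induction on $k\geq1$. Hence, for $v=h_N$,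
\[
v^N=h_Nh_{N-1}^{N-1}=h_Nh_{N-1}h_{N-2}^{N-2}=\dots=h_Nh_{N-1}\cdots h_1 .
\]
This is a basis element, so $v^{p+1}\neq0$ in $H^*(Y;F)$.

The projection $X'\to Y$ is the sphere bundle of $L_N^{p}\oplus L_N^{-1}$, with Euler class $-pv^2$, which is zero modulo $p$. The Gysin sequence breaks into short exact sequences $0\to H^k(Y;F)\to H^k(X';F)\to H^{k-3}(Y;F)\to0$. So $v^{p+1}\ne0$ in $H^*(X';F)$, and since $H^3(Y;F)=0$ we have $H^3(X';F)=Fz'$, where $z'$ maps to $1\in H^0(Y;F)$.

\subsection*{Comparison with $X_{1,p}$}
The space $X_{1,p}$ is $ES^1\times_{S^1}S^3$ with $s\in S^1$ acting through $(s^p,s^{-1})$. The space $X'$ is the $S^3$-bundle associated, through the same action, with the principal circle bundle of $L_N$. A classifying map $Y\to BS^1$ of $L_N$ is therefore covered by a map of $S^3$-bundles $g\colon X'\to X_{1,p}$. Let $v_0\in H^2(X_{1,p};F)$ be the pullback of the universal Chern class. The Euler class of $X_{1,p}\to BS^1$ also vanishes modulo $p$, so $v_0\neq0$ and $H^3(X_{1,p};F)=Fz_0$ with $z_0\mapsto1\in H^0(BS^1;F)$. Naturality gives $g^*v_0=v$ and $g^*z_0=z'$.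

By Lemma~\ref{lem:coh}, $j^*\colon H^i(X_{1,p};F)\to H^i(B\mathbb Z/p;F)$ is bijective for $i\ge2$. For $p=2$ the target is $\mathbb F_2[s]$, so $j^*v_0=s^2$, $j^*z_0=s^3$, and $z_0^2=v_0^3$. For odd $p$ the target is $\Lambda[s]\otimes F[y]$ with $|s|=1$ and $y=\beta s$, where $\beta$ is the Bockstein. Up to units, $j^*v_0=y$ and $j^*z_0=sy$. The Steenrod power $P^1$ vanishes on $s$ and sends $y$ to $y^p$, so the Cartan formula gives $P^1(sy)=sy^p$, and $\beta(sy^p)=y^{p+1}$ because $\beta y=0$. So $\beta P^1z_0$ is a unit multiple of $v_0^{p+1}$. Applying $g^*$, we find in $H^*(X';F)$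
\begin{equation}\label{eq:ops}
(z')^2=v^3\neq0\quad(p=2),\qquad\beta P^1z'=(\text{unit})\cdot v^{p+1}\neq0\quad(p\text{ odd}).
\end{equation}

Let $P'=H_*(\Omega X';F)$. The map $g$ identifies a fiber of $X'$ with a fiber of $X_{1,p}$, so by Lemma~\ref{lem:loop} the composite
\[
F[w]=H_*(\Omega S^3;F)\to P'\xrightarrow{(\Omega g)_*}H_*(\Omega X_{1,p};F)\to F[w]
\]
is the identity. Let $\pi'\colon P'\to F[w]$ be the composite of the last two maps. Lemma~\ref{lem:retract} applies to $X'$ and $\pi'$.

\subsection*{Massey powers}
For odd $p$ the cup square is replaced by a $p$-fold Massey power. Let $u\in H^{2l+1}(Z;\mathbb F_p)$ for a space $Z$. A \emph{defining system} for the restricted Massey power $\langle u\rangle^p$ consists of cochains $A_1,\dots,A_{p-1}$ of degrees $|A_k|=2lk+1$ such that $A_1$ is a cocycle representing $u$ and $dA_k=\sum_{i+j=k}A_iA_j$ for $k<p$. Its value is the class of the cocycle $\sum_{i+j=p}A_iA_j$. Kraines' theorem \cite{Kr} states that for odd $p$ the power $\langle u\rangle^p$ is the single class $-\beta P^lu$. We use only that the value is $\pm\beta P^lu$, so the sign convention in the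 definition is irrelevant: replacing $A_k$ by $(-1)^{k+1}A_k$ fixes $A_1$ and turns the equations into $dA_k=-\sum A_iA_j$.

\begin{proof}[Proof of Theorem~\ref{thm:D}]
It remains to show that $X'$ is not $F$-coformal. Suppose it is.

Let $p=2$. By Lemma~\ref{lem:retract}, $H^3(X';\mathbb F_2)=\{0,z'\}$ contains a nonzero class with square zero. This contradicts \eqref{eq:ops}.

Let $p$ be odd. In $\Lambda[z]$ the system $(z,0,0,\dots)$ solves the equations $dA_k=\sum A_iA_j$ for all $k$, and we transport this solution to $C^*(X';F)$ by means of the dga that represents such systems. Let $\mathcal T=F\langle z_1,z_2,\dots\rangle$ be free on generators of cohomological degree $|z_k|=2k+1$ with $dz_k=\sum_{i+j=k}z_iz_j$. For $\zeta=\sum z_ky^k$ this reads $d\zeta=\zeta^2$, and $d(\zeta^2)=\zeta^2\zeta-\zeta\zeta^2=0$, so $d^2=0$. As $dz_k$ involves only $z_i$ with $i<k$, the dga $\mathcal T$ is cofibrant. Since $z^2=0$, the rule $z_1\mapsto z$, $z_k\mapsto0$ $(k\geq2)$ defines a dga map $\mathcal T\to\Lambda[z]$. Lemma~\ref{lem:free}, (F2) and (F1) give morphisms in the homotopy category of dgas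
\[
\mathcal T\to\Lambda[z]\simeq\operatorname{Bar}(F[w])^\vee\xrightarrow{\pi'^*}\operatorname{Bar}(P')^\vee\simeq\operatorname{Bar}(C_*(\Omega X';F))^\vee\simeq C^*(X';F).
\]
By (F3) the composite is represented by a dga map. Let $A_k\in C^{2k+1}(X';F)$ be the image of $z_k$, so that $dA_k=\sum_{i+j=k}A_iA_j$ for all $k$. (If the conventions in (F1) produce the opposite algebra of $C^*(X';F)$, then $dA_k=-\sum A_jA_i$, and the substitution above restores the sign.) By Lemma~\ref{lem:retract} the class of $A_1$ is nonzero, so it equals $cz'$ with $c\in F^\times$. Replacing $A_k$ by $c^{-k}A_k$ preserves the equations and makes $c=1$. Now $A_1,\dots,A_{p-1}$ is a defining system for $\langle z'\rangle^p$, and its value is the class of $dA_p$, which is zero. By Kraines' theorem with $l=1$ we get $\beta P^1z'=0$, contrary to \eqref{eq:ops}.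
\end{proof}

\begin{thebibliography}{9}

\bibitem{BP} Buchstaber and Panov, \emph{Toric Topology}.

\bibitem{DGI} Dwyer, Greenlees and Iyengar, \emph{Duality in algebra and topology}.

\bibitem{Gr} Green, 1990.

\bibitem{HM} Hermiller and Meier, 1995.

\bibitem{Kr} D.~Kraines, \emph{Massey higher products}, Trans. AMS 124 (1966).

\bibitem{LH} \emph{Loop homology of moment-angle complexes in the flag case}, \texttt{https://publications.hse.ru/\allowbreak data/2024/06/18/\allowbreak 2115423350/\allowbreak hozk\_advances24\_vylegf.pdf}.

\end{thebibliography}
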